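\title{The May $E_2$-page of the mod 2 Steenrod algebra has no nilpotent elements}

\begin{abstract}
The $E_1$-page of the May spectral sequence for the mod 2 Steenrod algebra is the polynomial ring over $\mathbb{F}_2$ on the entries of a generic strictly upper triangular matrix $R$, with differential $dR=R^2$. We prove the conjecture that its homology, the May $E_2$-page, has no nonzero nilpotent elements. The proof takes as given the known result that a class killed by a power of $h_i$ is killed by $h_i$. Inverting $h_i$ removes two rows and columns from the matrix, which sets up an induction, and a symmetry of the quotient by $h_i$ shows that at a finite stage no nonzero class is killed by all the $h_i$. It follows that classes are detected by evaluation on square-zero matrices, and that the minimal primes of the finite stages are indexed by noncrossing matchings.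
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal{A}$ be the mod 2 Steenrod algebra. The May spectral sequence
\[
\operatorname{Ext}^{s,t,u}_{E^0\mathcal{A}}(\mathbb{F}_2,\mathbb{F}_2)\Longrightarrow \operatorname{Ext}^{s,t}_{\mathcal{A}}(\mathbb{F}_2,\mathbb{F}_2)
\]
computes the cohomology of $\mathcal{A}$ from that of the associated graded algebra $E^0\mathcal{A}$. Its $E_1$-page is the polynomial ring $E_1=\mathbb{F}_2[R^i_j: i\ge 0,\ j>0]$. The generator $R^i_j$ corresponds to $\xi_j^{2^i}$ in the dual Steenrod algebra and has tridegree $(1,2^i(2^j-1),j)$, and the differential is the derivation with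
\[
d_1R^i_j=\sum_{k=1}^{j-1}R^{i+k}_{j-k}R^i_k .
\]
The $E_2$-page $E_2=H(E_1,d_1)\cong\operatorname{Ext}_{E^0\mathcal{A}}(\mathbb{F}_2,\mathbb{F}_2)$ is a commutative $\mathbb{F}_2$-algebra. Nothing else about the spectral sequence is used below; the object of study is the pair $(E_1,d_1)$, and we write $d$ for $d_1$.

A change of indices turns $d$ into matrix multiplication. Put $R_{ab}=R^a_{b-a}$ for $0\le a<b$ and $R_{ab}=0$ for $a\ge b$. Then
\[
dR_{ab}=\sum_{a<c<b}R_{ac}R_{cb},\qquad\text{that is,}\qquad dR=R^2
\]
for the strictly upper triangular matrix $R=(R_{ab})$. The entries next to the diagonal are cocycles and give the classes $h_i=[R_{i,i+1}]=[R^i_1]$, $i\ge0$.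

A commutative ring is \emph{reduced}, or nilpotent free, if $x^n=0$ for some $n\ge1$ implies $x=0$. The following conjecture is posed in \cite{iwoat}: \emph{the ring $E_2$ is reduced.}

To see what small cases give, let $A_n=\mathbb{F}_2[R_{ab}:0\le a<b\le n]$, the subalgebra of $E_1$ on the entries of the upper left $(n+1)\times(n+1)$ corner of $R$. It is closed under $d$, and the rings $H(A_n)$ are subrings of $E_2$ with union $E_2$ (Lemma~\ref{lem:finite}). On $A_1$ the differential is zero, so $H(A_1)=\mathbb{F}_2[h_0]$. In $A_2$ the only generator that is not a cocycle is $R_{02}$, with $dR_{02}=R_{01}R_{12}$; its square $b_{02}=R_{02}^2$ is a cocycle. With $C=\mathbb{F}_2[R_{01},R_{12}]$ we have $A_2=\mathbb{F}_2[b_{02}]\otimes(C\oplus CR_{02})$, and $d$ maps $CR_{02}$ isomorphically onto $R_{01}R_{12}C$. Hence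
\[
H(A_2)=\mathbb{F}_2[h_0,h_1,b_{02}]/(h_0h_1).
\]
This ring has zero divisors, but it is reduced, because $(h_0h_1)=(h_0)\cap(h_1)$.

The question has a geometric form. Let $k=\overline{\mathbb{F}}_2$, and let $Z_n$ be the set of strictly upper triangular matrices $X\in\operatorname{Mat}_{n+1}(k)$ with $X^2=0$. Evaluation $f\mapsto f(X)$ at a strictly upper triangular matrix $X$ kills all boundaries of $A_n$ exactly when it kills the entries $dR_{ab}$ of $R^2$, that is, when $X\in Z_n$. So a class in $H(A_n)$ defines a function on $Z_n$, and it is not hard to show that the classes giving the zero function are the nilpotent ones (Proposition~\ref{prop:nilpotent}). The conjecture therefore asks whether a class is determined by its values on square-zero matrices. The cases $n\le2$ suggest that it is. But no formal argument can give this: the quotient $A_4/(R_{01},R_{34})$, which is built in the same way from a block triangular matrix, has a nonzero class of square zero (Section~\ref{sec:block}).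

The problem comes with the following known result. We use it without proof; everything else is proved in this paper.

\begin{theorem}[Known result]\label{thm:input}
For all $i\ge0$ and $x\in E_2$, if $h_ix\neq0$, then $h_i^jx\ne0$ for all $j\ge0$.
\end{theorem}

In other words, a class killed by a power of $h_i$ is killed by $h_i$. Our main result is that the conjecture is true.

\begin{theorem}\label{thm:reduced}
Every ring $H(A_n)$, and hence $E_2$, is reduced.
\end{theorem}

In a reduced ring every element has the property that Theorem~\ref{thm:input} asserts for $h_i$.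

\begin{corollary}\label{cor:ally}
For all $x,y\in E_2$, if $yx\ne0$, then $y^jx\ne0$ for all $j\ge0$.
\end{corollary}

\begin{proof}
The case $j=0$ holds because $x\neq0$. If $y^jx=0$ with $j\ge1$, then $(yx)^j=0$, so $yx=0$ by Theorem~\ref{thm:reduced}.
\end{proof}

The proof of Theorem~\ref{thm:reduced} is an induction on the size of the matrix. Inverting $h_i$ turns $H(A_n)$ into a Laurent and polynomial ring over $H(A_{n-2})$ (Section~\ref{sec:local}), so by induction a nilpotent class is killed by a power of each $h_i$, and then by each $h_i$. The heart of the paper (Section~\ref{sec:killed}) is that such a class is zero.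

\begin{theorem}\label{thm:killed}
Let $n\ge1$ and $x\in H(A_n)$. If $h_ix=0$ for all $0\le i\le n-1$, then $x=0$.
\end{theorem}

The method gives two sharper descriptions of $H(A_n)$.

\begin{theorem}\label{thm:detect}
A cocycle $f\in A_n$ is a boundary if and only if $f(X)=0$ for all $X\in Z_n$. Thus $H(A_n)$ is a ring of functions on the variety of strictly upper triangular square-zero matrices.
\end{theorem}

A \emph{matching} of a finite totally ordered set $I$ is a set $\mu$ of disjoint pairs $(p,q)$ with $p<q$, called arcs. It is \emph{noncrossing} if it has no arcs $(p,q)$, $(p',q')$ with $p<p'<q<q'$. A point $x$ is \emph{under} the arc $(p,q)$ if $p<x<q$. We call a matching \emph{admissible} if it is noncrossing, has at most one unmatched point, and no unmatched point is under an arc; see Figure~\ref{fig:matchings}. Let $C_r=\frac1{r+1}\binom{2r}{r}$ be the Catalan numbers.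

\begin{theorem}\label{thm:primes}
Let $m=n+1$. The ring $H(A_n)$ embeds in a finite product of domains. Its minimal primes are in bijection with the admissible matchings of $\{0,\dots,n\}$. There are $C_{\lceil m/2\rceil}$ of them, and the quotient of $H(A_n)$ by each minimal prime has Krull dimension $\lfloor m^2/4\rfloor$.
\end{theorem}

For $n=2$ the admissible matchings are $\{(0,1)\}$ and $\{(1,2)\}$, the minimal primes are $(h_1)$ and $(h_0)$, and both quotients have dimension $2=\lfloor 9/4\rfloor$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]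
\foreach \xs/\pa/\qa/\pb/\qb in {0/0/1/2/3, 5.5/0/1/3/4, 11/1/2/3/4, 16.5/0/3/1/2, 22/1/4/2/3} {
  \foreach \x in {0,...,4} {
    \fill (\xs+\x,0) circle (3pt);
    \node[below] at (\xs+\x,0) {\tiny $\x$};
  }
  \draw (\xs+\pa,0) arc (180:0:{(\qa-\pa)/2});
  \draw (\xs+\pb,0) arc (180:0:{(\qb-\pb)/2});
}
\end{tikzpicture}
\caption{The five noncrossing matchings of $\{0,1,2,3,4\}$ with one unmatched point that lies under no arc. They index the five minimal primes of $H(A_4)$.}\label{fig:matchings}
\end{figure}

\section{Finite stages, squares and square-zero matrices}\label{sec:prelim}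

A \emph{dg algebra} is a commutative algebra $A$ over a field $\mathbb{F}$ of characteristic $2$ with an $\mathbb{F}$-linear derivation $d$ such that $d^2=0$. Its homology $H(A)=\ker d/\operatorname{im}d$ is a commutative $\mathbb{F}$-algebra. We use four standard facts.
\begin{enumerate}
\item[(D1)] The map $d$ is linear over the ring of cocycles, and every square is a cocycle, since $d(f^2)=2f\,df=0$.
\item[(D2)] $H(A\otimes_{\mathbb{F}}A')=H(A)\otimes_{\mathbb{F}}H(A')$ as algebras (K\"unneth formula), and $H(k\otimes_{\mathbb{F}}A)=k\otimes_{\mathbb{F}}H(A)$ for a field extension $k$ of $\mathbb{F}$.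
\item[(D3)] If $u$ is a cocycle, then $A[u^{-1}]$ is a dg algebra and $H(A[u^{-1}])=H(A)[u^{-1}]$, because localization is exact.
\item[(D4)] Let $J(A)$ be the ideal generated by $d(A)$. By the Leibniz rule, $J(A)$ is generated by the elements $dg$, where $g$ runs over any set of algebra generators of $A$. Reducing cocycles modulo $J(A)$ gives a ring homomorphism $H(A)\to A/J(A)$, natural in $A$.
\end{enumerate}

The induction removes indices from the middle of $\{0,\dots,n\}$, so we allow any finite totally ordered index set $I$. Let $A_I=\mathbb{F}_2[R_{ab}:a<b\text{ in }I]$ with $dR_{ab}=\sum_{c\in I}R_{ac}R_{cb}$, where $R_{ab}=0$ for $a\ge b$. Here $d^2=0$ because $d(R^2)=R^2R+RR^2=0$. Let $Z_I$ be the set of strictly upper triangular $I\times I$ matrices over $k$ of square zero. Up to isomorphism $A_I$ depends only on $|I|$; we have $A_n=A_{\{0,\dots,n\}}$, and $A_I=\mathbb{F}_2$ if $|I|\le1$. Elements $p<q$ of $I$ are \emph{adjacent} if no element of $I$ lies strictly between them; then $R_{pq}$ is a cocycle, which plays the role of an $h_i$.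

\begin{lemma}\label{lem:finite}
The maps $H(A_n)\to E_2$ are injective ring homomorphisms, and $E_2$ is the union of their images. In particular, if $0\le i<n$, $x\in H(A_n)$ and $h_i^jx=0$ for some $j\ge0$, then $h_ix=0$.
\end{lemma}

\begin{proof}
Since $E_1$ is the increasing union of the subcomplexes $A_n$, every cocycle of $E_1$ lies in some $A_n$. For injectivity, consider the ideal of $E_1$ generated by all $R_{ab}$ with $b>n$. It is stable under $d$, because every term $R_{ac}R_{cb}$ of $dR_{ab}$ contains a generator with second index $b$. The quotient is $A_n$, so the inclusion $A_n\to E_1$ has a retraction that is a map of dg algebras. The last statement is Theorem~\ref{thm:input} read in the subring $H(A_n)$.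
\end{proof}

Put $b_{ab}=R_{ab}^2$ and $B_n=\mathbb{F}_2[b_{ab}:0\le a<b\le n]\subset A_n$; note $b_{i,i+1}=h_i^2$ in homology. By (D1) the differential is $B_n$-linear. The squarefree monomials in the $R_{ab}$ form a finite basis of $A_n$ over $B_n$, and $B_n$ is noetherian. Hence $H(A_n)$ is a finitely generated $B_n$-module, and so a finitely generated $\mathbb{F}_2$-algebra. Squaring also identifies the nilpotent classes; this does not use Theorem~\ref{thm:input}.

\begin{proposition}\label{prop:nilpotent}
Let $f\in A_n$ be a cocycle. The class $[f]$ is nilpotent if and only if $f$ vanishes on $Z_n$.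
\end{proposition}

\begin{proof}
Let $J=J(A_n)$. By (D4) it is generated by the entries $dR_{ab}$ of $R^2$, so $Z_n$ is its zero set over $k$. If $f^N$ is a boundary, then $f^N\in J$, so $f$ vanishes on $Z_n$. Conversely, let $f$ vanish on $Z_n$. By the Nullstellensatz some power of $f$, which we may take of the form $f^{2^e}$, lies in the ideal $k\otimes J$ of $k\otimes A_n$. Choose an $\mathbb{F}_2$-linear map $\lambda\colon k\to\mathbb{F}_2$ with $\lambda(1)=1$; then $\lambda\otimes1$ fixes $A_n$ and maps $k\otimes J$ to $J$, so $f^{2^e}=\sum c_{ab}\,dR_{ab}$ with $c_{ab}\in A_n$. This need not be a boundary, since the $c_{ab}$ need not be cocycles. Squaring once more repairs that: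
\[
f^{2^{e+1}}=\sum c_{ab}^2\,(dR_{ab})^2=d\Big(\sum c_{ab}^2\,R_{ab}\,dR_{ab}\Big).\qedhere
\]
\end{proof}

\section{Inverting $h_i$}\label{sec:local}

The first case that shows what happens is $h=R_{12}$ in $A_3$. We have $dR_{02}=R_{01}h$ and $dR_{13}=hR_{23}$, so once $h$ is a unit, $R_{01}$ and $R_{23}$ are boundaries, and of $R_{02}$ and $R_{13}$ only the squares survive. The remaining generator $R_{03}$ is not a cocycle, but
\[
dR_{03}=R_{01}R_{13}+R_{02}R_{23}=h^{-1}d(R_{02}R_{13}),
\]
so $R'_{03}=R_{03}+h^{-1}R_{02}R_{13}$ is one. This is the entry produced by Gaussian elimination with pivot $h$, and it behaves as the generator of $A_{\{0,3\}}$. The general statement is the following.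

\begin{proposition}\label{prop:local}
Let $p<q$ be adjacent in $I$, let $h=R_{pq}$ and $I'=I\setminus\{p,q\}$. In $A_I[h^{-1}]$ put
\[
R'_{ab}=R_{ab}+h^{-1}R_{aq}R_{pb}\ \ (a,b\in I'),\qquad s_a=dR_{aq}\ \ (a<p),\qquad t_b=dR_{pb}\ \ (b>q).
\]
Then $A_I[h^{-1}]=L_{pq}\otimes A_{I'}$ as dg algebras, where the generators of $A_{I'}$ are the $R'_{ab}$ with $a<b$, and
\[
L_{pq}=\mathbb{F}_2[h^{\pm1}]\otimes\bigotimes_{a<p}\mathbb{F}_2[R_{aq},s_a]\otimes\bigotimes_{b>q}\mathbb{F}_2[R_{pb},t_b].
\]
Consequently
\[
H(A_I)[h^{-1}]\cong\mathbb{F}_2[h^{\pm1}]\otimes\mathbb{F}_2[b_{aq}\ (a<p),\ b_{pb}\ (b>q)]\otimes H(A_{I'}).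
\]
\end{proposition}

\begin{proof}
All sums over $c$ run over $I'$. For $a,b\in I'$ we have
\begin{gather*}
dR_{ab}=\sum_c R_{ac}R_{cb}+R_{ap}R_{pb}+R_{aq}R_{qb},\\
dR_{aq}=hR_{ap}+\sum_cR_{ac}R_{cq},\qquad dR_{pb}=hR_{qb}+\sum_cR_{pc}R_{cb};
\end{gather*}
the last two formulas read $0=0$ when $a>q$ or $b<p$. Adjacency gives $dh=0$, so $dR'_{ab}=dR_{ab}+h^{-1}(dR_{aq})R_{pb}+h^{-1}R_{aq}(dR_{pb})$. In this sum the terms $R_{ap}R_{pb}$ and $R_{aq}R_{qb}$ each occur twice and cancel, leaving
\[
dR'_{ab}=\sum_c\big(R_{ac}R_{cb}+h^{-1}R_{ac}R_{cq}R_{pb}+h^{-1}R_{aq}R_{pc}R_{cb}\big).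
\]
The sum $\sum_cR'_{ac}R'_{cb}$ expands to the same terms together with $h^{-2}R_{aq}R_{pb}\sum_cR_{pc}R_{cq}$. This extra term is zero, again by adjacency: $R_{pc}R_{cq}\ne0$ would need $p<c<q$. So $dR'=R'^2$.

The ring $A_I[h^{-1}]$ is polynomial over $\mathbb{F}_2[h^{\pm1}]$ on the variables $R_{ab}$ ($a<b$ in $I'$), $R_{ap},R_{aq}$ ($a<p$) and $R_{pb},R_{qb}$ ($b>q$). First replace $R_{ab}$ by $R'_{ab}$; this is invertible, because the correction involves only $R_{aq}$ and $R_{pb}$. Next, $s_a$ is the unit $h$ times $R_{ap}$ plus terms $R_{ac}R_{cq}$ with $a<c<p$, and for such $c$ we have $R_{pc}=0$, so $R_{ac}=R'_{ac}$. Likewise $t_b$ is $hR_{qb}$ plus terms $R_{pc}R_{cb}$ with $q<c<b$, for which $R_{cq}=0$ and $R_{cb}=R'_{cb}$. So $R_{ap}$ and $R_{qb}$ may be replaced by $s_a$ and $t_b$. In the new variables each tensor factor is closed under $d$, which proves the first claim.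

Finally, the dg algebra $\mathbb{F}_2[x,s]$ with $dx=s$ equals $\mathbb{F}_2[x^2]\otimes(\mathbb{F}_2[s]\oplus x\mathbb{F}_2[s])$ with $d(xs^l)=s^{l+1}$, so its homology is $\mathbb{F}_2[x^2]$. Now apply (D2) and (D3).
\end{proof}

\section{Classes killed by every $h_i$}\label{sec:killed}

Localization says nothing about a class that every $h_i$ kills. For such classes we divide by $R_{i,i+1}$ instead of inverting it. The gain is symmetry: once the entry $(i,i+1)$ is zero, the order of the indices $i$ and $i+1$ no longer matters.

\begin{example}\label{ex:n3}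
Let $x\in H(A_3)$ be killed by $h_0,h_1,h_2$, and divide by $R_{12}$. The kernel of $H(A_3)\to H(A_3/R_{12}A_3)$ is $h_1H(A_3)$. If $x=h_1w$, then $h_1^2w=0$, hence $x=h_1w=0$ by Lemma~\ref{lem:finite}. So it suffices to show that the image of $x$ is zero. In $A_3/R_{12}A_3$ the only nonzero differential of a generator is
\[
dR_{03}=\begin{pmatrix}R_{01}&R_{02}\end{pmatrix}\begin{pmatrix}R_{13}\\R_{23}\end{pmatrix}.
\]
This is unchanged when the row is multiplied on the right by $g\in GL_2$ and the column on the left by $g^{-1}$, and in particular when the indices $1$ and $2$ are exchanged. As for $A_2$, the homology is $\mathbb{F}_2[b_{03}]\otimes\mathbb{F}_2[R_{01},R_{02},R_{13},R_{23}]/(R_{01}R_{13}+R_{02}R_{23})$. The quadric is irreducible, being linear in $R_{01}$ with coprime coefficients, so this ring is a domain. The image of $x$ is killed by $R_{01}\neq0$, so it is zero.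
\end{example}

For larger $n$ we do not compute the homology of the quotient, but the symmetry remains. We use it to move the relation $b_{n-1,n}\,x=0$ up the last column of the matrix,
\[
b_{n-1,n}\ \to\ b_{n-2,n}\ \to\ \cdots\ \to\ b_{0n},
\]
exchanging the indices $i+1$ and $i$ at each step. The corner variable $R_{0n}$ occurs in no differential, so $b_{0n}$ kills nothing (Lemma~\ref{lem:corner}). The difficulty is that the exchange moves $x$ as well as $b_{i+1,n}$. We therefore follow not $x$ but a prime ideal that annihilates a class, and show that the symmetry fixes it.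

Recall that a prime $\mathfrak{p}$ of a noetherian ring $B$ is \emph{associated} to a $B$-module $M$ if $\mathfrak{p}=\operatorname{ann}_B(y)$ for some $y\in M$. A nonzero module has an associated prime, and a finitely generated module has only finitely many. A symmetry permutes this finite set, and the next lemma is the reason why the exchange of two indices permutes it trivially.

\begin{lemma}\label{lem:GL2}
Every homomorphism from $GL_2(k)$ to a finite group sends $\tau=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ to the identity.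
\end{lemma}

\begin{proof}
Let $N$ be the kernel and $e$ the order of the finite group. Fix $t\in k\setminus\{0,1\}$. Since $k$ is algebraically closed, $D=\operatorname{diag}(t,1)$ is an $e$th power, so $D\in N$. Let $u(x)=\left(\begin{smallmatrix}1&x\\0&1\end{smallmatrix}\right)$. As $N$ is normal, it contains $Du(x)D^{-1}u(x)^{-1}=u(tx)u(x)^{-1}=u((t+1)x)$; taking $x=(t+1)^{-1}$ gives $u(1)\in N$. Then $l=\tau u(1)\tau^{-1}=\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)\in N$, and in characteristic $2$
\[
u(1)\,l\,u(1)=\begin{pmatrix}0&1\\1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}=\tau.\qedhere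
\]
\end{proof}

The lemma fails over $\mathbb{F}_2$, where $GL_2(\mathbb{F}_2)\cong S_3$ and $\tau$ has sign $-1$. This is why we extend scalars. For the rest of this section fix $n\ge1$ and write $A=k\otimes A_n$ and $B=k\otimes B_n$. For $0\le i\le n-1$ let
\[
A^{(i)}=A/R_{i,i+1}A,\qquad B^{(i)}=B/(b_{i,i+1})=k[b_{ab}:(a,b)\ne(i,i+1)]\subset A^{(i)} .
\]
Since $R_{i,i+1}$ is a cocycle, $A^{(i)}$ is a dg algebra, with $dR=R^2$ for the matrix $R$ whose $(i,i+1)$ entry is now zero. As in Section~\ref{sec:prelim}, $H(A^{(i)})$ is a finitely generated $B^{(i)}$-module.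

\begin{lemma}\label{lem:swap}
Let $\mathfrak{q}\subset B^{(i)}$ be an associated prime of $H(A^{(i)})$, and let $i+1<c\le n$. If $b_{i+1,c}\in\mathfrak{q}$, then $b_{ic}\in\mathfrak{q}$.
\end{lemma}

\begin{proof}
Partition $\{0,\dots,n\}$ into the block $\{i,i+1\}$ and singletons. The matrix $R$ over $A^{(i)}$ is the generic strictly block upper triangular matrix: its $(a,b)$ entry is a variable if the block of $a$ precedes the block of $b$, and zero otherwise. Let $G_i\cong GL_2(k)$ be the group of invertible block diagonal matrices whose $1\times1$ blocks are $1$. Multiplying by a block diagonal matrix on either side preserves the strictly block upper triangular shape. So for $g\in G_i$ there is a $k$-algebra endomorphism $\varphi_g$ of $A^{(i)}$ with $\varphi_g(R)=g^{-1}Rg$ entrywise. From $\varphi_g\varphi_{g'}(R)=g'^{-1}\varphi_g(R)g'=\varphi_{gg'}(R)$ we see that $g\mapsto\varphi_g$ is an action of $G_i$ by automorphisms. Since $g$ has entries in $k$,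
\[
d\varphi_g(R)=g^{-1}R^2g=\varphi_g(R)^2=\varphi_g(dR).
\]
The maps $d\varphi_g$ and $\varphi_gd$ satisfy the same Leibniz rule and agree on generators, so they are equal, and $G_i$ acts on the ring $H(A^{(i)})$.

The element $\varphi_g(b_{ab})$ is the square of a linear form in the variables, hence, in characteristic $2$, a $k$-linear combination of their squares. So $\varphi_g(B^{(i)})=B^{(i)}$. For $y\in H(A^{(i)})$ and $\beta\in B^{(i)}$ we have $\varphi_g(\beta y)=\varphi_g(\beta)\varphi_g(y)$, whence $\varphi_g(\operatorname{ann}y)=\operatorname{ann}\varphi_g(y)$. Thus $G_i$ acts on the finite set of associated primes of $H(A^{(i)})$. By Lemma~\ref{lem:GL2}, the permutation matrix $\tau_i\in G_i$ of the transposition $(i\ \ i+1)$ acts trivially, so $\varphi_{\tau_i}(\mathfrak{q})=\mathfrak{q}$. Conjugation by $\tau_i$ exchanges rows $i,i+1$ and columns $i,i+1$, so $\varphi_{\tau_i}(R_{i+1,c})=R_{ic}$ and $\varphi_{\tau_i}(b_{i+1,c})=b_{ic}$ for $c>i+1$.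
\end{proof}

\begin{lemma}\label{lem:corner}
Multiplication by $b_{0n}$ is injective on $H(A)$.
\end{lemma}

\begin{proof}
Let $C\subset A$ be generated over $k$ by all $R_{ab}$ with $(a,b)\ne(0,n)$. A term $R_{ac}R_{cb}$ of a differential has $c<n$ in its first factor and $c>0$ in its second, so it does not contain $R_{0n}$. Hence $d$ maps all generators into $C$, and $D=C\oplus CR_{0n}$ is a subcomplex. Then $A=D\otimes k[b_{0n}]$ as complexes of $k[b_{0n}]$-modules, so $H(A)=H(D)\otimes k[b_{0n}]$ is free over $k[b_{0n}]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:killed}]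
By (D2), $H(A_n)\subset H(A)=k\otimes H(A_n)$, so it suffices to show that the $B$-submodule
\[
K=\{y\in H(A):h_iy=0\text{ for }0\le i\le n-1\}
\]
is zero. By Lemma~\ref{lem:finite}, $h_i$ and $h_i^2$ have the same kernel on $H(A_n)$, and therefore on $H(A)$, since tensoring with $k$ is exact.

\emph{The map $K\to H(A^{(i)})$ is injective for each $i$.} The cocycle $R_{i,i+1}$ is a nonzerodivisor of the polynomial ring $A$, so
\[
0\longrightarrow A\xrightarrow{\ R_{i,i+1}\ }A\longrightarrow A^{(i)}\longrightarrow0
\]
is an exact sequence of complexes, and the kernel of $H(A)\to H(A^{(i)})$ is $h_iH(A)$. If $y=h_iw$ lies in $K$, then $h_i^2w=h_iy=0$, so $y=h_iw=0$.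

\emph{One prime serves all $i$.} Suppose $K\neq0$, and let $\mathfrak{p}=\operatorname{ann}_B(y)$, $0\neq y\in K$, be an associated prime of $K$. It contains every $b_{i,i+1}$, because $b_{i,i+1}y=h_i^2y=0$. The map $K\to H(A^{(i)})$ is $B$-linear and injective, so the image of $y$ has the same annihilator $\mathfrak{p}$ in $B$. Hence $\mathfrak{p}/(b_{i,i+1})$ is an associated prime of the $B^{(i)}$-module $H(A^{(i)})$, for every $i$.

\emph{Climbing the last column.} We have $b_{n-1,n}\in\mathfrak{p}$. If $0\le i\le n-2$ and $b_{i+1,n}\in\mathfrak{p}$, then Lemma~\ref{lem:swap} applied to $\mathfrak{p}/(b_{i,i+1})$ with $c=n$ gives $b_{in}\in\mathfrak{p}$. By descending induction $b_{0n}\in\mathfrak{p}$. So $b_{0n}y=0$ with $y\ne0$, contradicting Lemma~\ref{lem:corner}.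
\end{proof}

\section{Reducedness and detection}\label{sec:reduced}

Theorem~\ref{thm:input} was used above to embed $K$ in the homology of the quotients. Its second and last use is to pass from localizations to annihilators.

\begin{corollary}\label{cor:inject}
If $|I|\ge2$, the map $H(A_I)\to\prod H(A_I)[R_{pq}^{-1}]$, with the product over all adjacent pairs $p<q$ in $I$, is injective.
\end{corollary}

\begin{proof}
We may take $I=\{0,\dots,n\}$ with $n\ge1$. If $x$ is in the kernel, then for each $i$ some power of $h_i$ kills $x$. By Lemma~\ref{lem:finite}, $h_ix=0$ for all $i$, and $x=0$ by Theorem~\ref{thm:killed}.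
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduced}]
We show by induction on $|I|$ that $H(A_I)$ is reduced. If $|I|\le1$ it is $\mathbb{F}_2$. Let $|I|\ge2$. A polynomial ring $T[x]$ over a reduced ring $T$ is reduced, since the leading coefficient of a nilpotent polynomial is nilpotent, and a localization of a reduced ring is reduced. So by Proposition~\ref{prop:local} and the inductive hypothesis for $I'$, each ring $H(A_I)[R_{pq}^{-1}]$ is reduced. By Corollary~\ref{cor:inject}, $H(A_I)$ is a subring of their product. Finally, every element of $E_2$ lies in one of the subrings $H(A_n)$ by Lemma~\ref{lem:finite}.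
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:detect}]
By Proposition~\ref{prop:nilpotent} a cocycle vanishes on $Z_n$ if and only if its class is nilpotent, and by Theorem~\ref{thm:reduced} if and only if its class is zero. So the ring homomorphism from cocycles to functions $Z_n\to k$ has the boundaries as its kernel.
\end{proof}

\section{Minimal primes and noncrossing matchings}\label{sec:primes}

We now iterate Proposition~\ref{prop:local} until no matrix is left. Let $m=|I|$ and $r=\lfloor m/2\rfloor$. A \emph{removal sequence} for $I$ is a sequence $\sigma=((p_1,q_1),\dots,(p_r,q_r))$ in which $p_j<q_j$ are adjacent in the set obtained from $I$ by deleting the earlier pairs. If $m\le1$ the only one is empty. Otherwise $\sigma=((p,q),\sigma')$ with $\sigma'$ a removal sequence for $I'=I\setminus\{p,q\}$. The pairs of $\sigma$ form a matching $\mu(\sigma)$.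

\begin{lemma}\label{lem:comb}
The matchings $\mu(\sigma)$ are exactly the admissible matchings of $I$, and their number is $C_{\lceil m/2\rceil}$.
\end{lemma}

\begin{proof}
We use induction on $m$; for $m\le1$ only the empty matching occurs on either side. Let $m\ge2$. If $p<q$ are adjacent, no point is under the arc $(p,q)$, so this arc crosses nothing, and $\mu'\cup\{(p,q)\}$ is admissible for $I$ if and only if $\mu'$ is admissible for $I'$. It remains to see that an admissible $\mu$ has an arc with adjacent ends. It has an arc, since at most one point is unmatched. Take an arc with the fewest points under it. A point under it would be matched, its partner would be under it too because arcs do not cross, and their arc would have fewer points under it. So there is no such point.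

The number of noncrossing perfect matchings of $2r$ points is $C_r$: the arc at the first point splits the others into those under it and those after it, which gives the Catalan recursion $C_r=\sum_{j=0}^{r-1}C_jC_{r-1-j}$. This settles $m=2r$. If $m=2r+1$, join the unmatched point $x$ to a new last point. The new arc crosses $(p,q)$ exactly when $p<x<q$, so this is a bijection onto the noncrossing perfect matchings of $2r+2$ points, of which there are $C_{r+1}$.
\end{proof}

Define dg algebras $A_\sigma$ recursively: $A_\sigma=\mathbb{F}_2$ if $\sigma$ is empty, and $A_\sigma=L_{pq}\otimes A_{\sigma'}$ if $\sigma=((p,q),\sigma')$. By Proposition~\ref{prop:local}, $A_\sigma$ is obtained from $A_I$ by inverting cocycles $u_1,\dots,u_r$ one after another, where $u_1=R_{p_1q_1}$, $u_2=R'_{p_2q_2}$, and so on, and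
\begin{equation}\label{eq:chart}
A_\sigma=\mathbb{F}_2[u_1^{\pm1},\dots,u_r^{\pm1}]\otimes\bigotimes_{j=1}^N\mathbb{F}_2[x_j,dx_j],\qquad \Lambda_\sigma:=H(A_\sigma)=\mathbb{F}_2[u_1^{\pm1},\dots,u_r^{\pm1},x_1^2,\dots,x_N^2].
\end{equation}
A removal from a set of $m'$ points contributes one $u$ and $m'-2$ variables $x$, one for each remaining point. So $r+N=(m-1)+(m-3)+\cdots$, which is $r^2$ for $m=2r$ and $r(r+1)$ for $m=2r+1$; in both cases $r+N=\lfloor m^2/4\rfloor$. Let $\mathfrak{q}_\sigma$ be the kernel of $H(A_I)\to\Lambda_\sigma$.

\begin{lemma}\label{lem:minimal}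
The map $H(A_I)\to\prod_\sigma\Lambda_\sigma$ is injective. The minimal primes of $H(A_I)$ are exactly the ideals $\mathfrak{q}_\sigma$, and $H(A_I)/\mathfrak{q}_\sigma$ has Krull dimension $\lfloor m^2/4\rfloor$.
\end{lemma}

\begin{proof}
For $m\ge 2$, Corollary~\ref{cor:inject}, Proposition~\ref{prop:local} and induction give injections
\[
H(A_I)\to\prod_{(p,q)}H(L_{pq})\otimes H(A_{I'})\to\prod_{(p,q)}\Big(H(L_{pq})\otimes\prod_{\sigma'}\Lambda_{\sigma'}\Big)=\prod_\sigma\Lambda_\sigma ,
\]
because tensoring over $\mathbb{F}_2$ is exact and commutes with finite products.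

By (D3), $\Lambda_\sigma$ is obtained from $T=H(A_I)$ by inverting elements successively. Since $T[a^{-1}][(c/a^l)^{-1}]=T[(ac)^{-1}]$, we have $\Lambda_\sigma=S^{-1}T$ for a multiplicative set $S$. Primes of $S^{-1}T$ correspond, preserving inclusions, to primes of $T$ disjoint from $S$, and $\mathfrak{q}_\sigma$ corresponds to the prime $0$ of the domain $\Lambda_\sigma$. A prime contained in $\mathfrak{q}_\sigma$ is disjoint from $S$, so it equals $\mathfrak{q}_\sigma$; thus $\mathfrak{q}_\sigma$ is minimal. Any minimal prime contains the finite intersection $\bigcap_\sigma\mathfrak{q}_\sigma=0$, hence contains some $\mathfrak{q}_\sigma$, hence equals it. Finally, $T/\mathfrak{q}_\sigma$ is a finitely generated domain over $\mathbb{F}_2$, so its dimension is the transcendence degree of its fraction field. As $\Lambda_\sigma$ is a localization of $T/\mathfrak{q}_\sigma$, this field is $\operatorname{Frac}\Lambda_\sigma$, of transcendence degree $r+N$.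
\end{proof}

It remains to decide when $\mathfrak{q}_\sigma=\mathfrak{q}_{\rho}$.

\begin{example}
For $n=3$ there are three removal sequences. The sequence $((1,2),(0,3))$ gives $\Lambda=\mathbb{F}_2[h_1^{\pm1},R_{03}'^{\,\pm1},b_{02},b_{13}]$. The sequences $((0,1),(2,3))$ and $((2,3),(0,1))$ give $\mathbb{F}_2[h_0^{\pm1},h_2^{\pm1},b_{02},b_{03}]$ and $\mathbb{F}_2[h_0^{\pm1},h_2^{\pm1},b_{03},b_{13}]$. Both are $H(A_3)[h_0^{-1},h_2^{-1}]$, and the two descriptions are related by $h_0^2b_{13}=h_2^2b_{02}$, which holds because $(dR_{03})^2=d(R_{03}\,dR_{03})$. Geometrically, $Z_3$ is defined by $X_{01}X_{12}=X_{12}X_{23}=X_{01}X_{13}+X_{02}X_{23}=0$, so it is the union of the two irreducible $4$-dimensional sets $\{X_{01}=X_{23}=0\}$ and $\{X_{12}=0,\ X_{01}X_{13}+X_{02}X_{23}=0\}$, one for each matching.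
\end{example}

In general different orders of removal invert different elements, and the rings $\Lambda_\sigma$ are hard to compare directly. We compare instead the open subsets of $Z_I$ on which they are functions. For adjacent $p<q$ let $U_{pq}=\{X\in Z_I:X_{pq}\ne0\}$, and for $X\in U_{pq}$ let $X'$ be the $I'\times I'$ matrix with entries $X'_{ab}=X_{ab}+X_{pq}^{-1}X_{aq}X_{pb}$. Let $e_{ab}$ denote the matrix units.

\begin{lemma}\label{lem:block}
Every $X\in U_{pq}$ is conjugate, by an upper unitriangular matrix, to $X_{pq}e_{pq}\oplus X'$, the matrix with $I'\times I'$ block $X'$ and only one other nonzero entry, $X_{pq}$ at $(p,q)$. In particular $X'\in Z_{I'}$.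
\end{lemma}

\begin{proof}
Let $h=X_{pq}$, $g_1=1+h^{-1}\sum_{a<p}X_{aq}e_{ap}$ and $g_2=1+h^{-1}\sum_{b>q}X_{pb}e_{qb}$. Both are unitriangular and equal to their inverses. We form $\tilde X=g_2g_1Xg_1g_2$ in four steps. Left multiplication by $g_1$ adds $h^{-1}X_{aq}$ times row $p$ to row $a$ for $a<p$; this leaves only $h$ in column $q$ and turns the $I'\times I'$ block into $X'$. Right multiplication by $g_1$ adds multiples of columns $a<p$ to column $p$; it changes only column $p$, and not its entry in row $p$. Right multiplication by $g_2$ adds $h^{-1}X_{pb}$ times column $q$ to column $b$ for $b>q$; since column $q$ contains only $h$, this clears the rest of row $p$ and changes nothing else. Left multiplication by $g_2$ adds multiples of rows $b>q$ to row $q$; it changes only row $q$, and not its entry in column $q$. So in $\tilde X$ row $p$ and column $q$ contain only $h$, and the $I'\times I'$ block is $X'$. Now $\tilde X^2=0$ gives $0=(\tilde X^2)_{aq}=\tilde X_{ap}h$ and $0=(\tilde X^2)_{pb}=h\tilde X_{qb}$ for all $a,b$, so column $p$ and row $q$ vanish. Thus $\tilde X=he_{pq}\oplus X'$,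 and $\tilde X^2=0$ gives $X'^2=0$.
\end{proof}

Define $Z_\sigma\subset Z_I$ recursively: $Z_\sigma=Z_I=\{0\}$ if $\sigma$ is empty, and $Z_\sigma=\{X\in U_{pq}:X'\in Z_{\sigma'}\}$ if $\sigma=((p,q),\sigma')$. For a matching $\mu$ let $X_\mu=\sum_{(p,q)\in\mu}e_{pq}$; its square is zero because the arcs are disjoint. Topological terms refer to the Zariski topology. Recall that a space is irreducible if every nonempty open subset is dense, that nonempty open subsets of $k^l$ are irreducible, and that continuous images of irreducible spaces are irreducible.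

\begin{lemma}\label{lem:chart}
Let $\sigma$ be a removal sequence for $I$.
\begin{enumerate}
\item[(a)] The set $Z_\sigma$ is open in $Z_I$, irreducible, and contains $X_{\mu(\sigma)}$.
\item[(b)] For a cocycle $f\in A_I$, we have $[f]\in\mathfrak{q}_\sigma$ if and only if $f$ vanishes on $Z_\sigma$.
\item[(c)] Every $X\in Z_\sigma$ is conjugate to $X_{\mu(\sigma)}$ by an invertible upper triangular matrix.
\end{enumerate}
\end{lemma}

\begin{proof}
Ring homomorphisms $A_I[R_{pq}^{-1}]/J\to k$, with $J$ as in (D4), are the evaluations at points $X\in U_{pq}$. By Proposition~\ref{prop:local} and (D4) applied to the new generators,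
\[
A_I[R_{pq}^{-1}]/J=\mathbb{F}_2[h^{\pm1},R_{aq},R_{pb}]\otimes A_{I'}/J(A_{I'}),
\]
and evaluation at $X$ restricts on the second factor to evaluation at $X'$. By induction, the points of $Z_\sigma$ correspond to the homomorphisms to $k$ from $A_\sigma/J(A_\sigma)$, which by \eqref{eq:chart} is $P=\mathbb{F}_2[u_1^{\pm1},\dots,u_r^{\pm1},x_1,\dots,x_N]$. Thus $Z_\sigma$ is the image of the map $\pi\colon(k^\times)^r\times k^N\to Z_I$ whose entries are the images of the $R_{ab}$ in $P$, and for $f\in A_I$ the function $f\circ\pi$ is given by the image $\bar f$ of $f$ in $P$.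

(a) The set $Z_\sigma$ is irreducible as the image of $\pi$. It is open by induction, being the preimage of $Z_{\sigma'}$ under the continuous map $X\mapsto X'$ on the open set $U_{pq}$. For $X=X_{\mu(\sigma)}$ we have $X_{pq}=1$ and $X_{aq}=0$ for $a\in I'$, so $X'=X_{\mu(\sigma')}$, which lies in $Z_{\sigma'}$ by induction.

(b) The map $\Lambda_\sigma\to A_\sigma/J(A_\sigma)=P$ of (D4) is the inclusion $\mathbb{F}_2[u^{\pm1},x^2]\subset\mathbb{F}_2[u^{\pm1},x]$, and by naturality it sends the image of $[f]$ to $\bar f$. So $[f]\in\mathfrak{q}_\sigma$ if and only if $\bar f=0$. As $k$ is infinite, $\bar f=0$ if and only if $\bar f$ vanishes on $(k^\times)^r\times k^N$, that is, $f$ vanishes on $Z_\sigma$.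

(c) By Lemma~\ref{lem:block}, $X$ is conjugate to $he_{pq}\oplus X'$ with $h\neq 0$. By induction an upper triangular $I'\times I'$ matrix conjugates $X'$ to $X_{\mu(\sigma')}$; extended by the identity on $\{p,q\}$ it is still upper triangular and fixes $he_{pq}$. Conjugating by the diagonal matrix with $h^{-1}$ at $p$ and $1$ elsewhere then replaces $h$ by $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:primes}]
Let $I=\{0,\dots,n\}$. By Lemmas~\ref{lem:comb} and~\ref{lem:minimal}, it remains to prove that $\mathfrak{q}_\sigma=\mathfrak{q}_\rho$ if and only if $\mu(\sigma)=\mu(\rho)$.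

Suppose $\mu(\sigma)=\mu(\rho)$. By Lemma~\ref{lem:chart}(a), $Z_\sigma\cap Z_\rho$ contains $X_{\mu(\sigma)}$ and is open, hence dense, in each of the irreducible sets $Z_\sigma$ and $Z_\rho$. So the same polynomials vanish on $Z_\sigma$ and on $Z_\rho$, and $\mathfrak{q}_\sigma=\mathfrak{q}_\rho$ by Lemma~\ref{lem:chart}(b).

For the converse we read the matching off ranks. For a matrix $X$ let $X[i,j]$ be the submatrix with rows $\ge i$ and columns $\le j$. If $g$ is invertible and upper triangular, then $(gXg^{-1})[i,j]=g_{\ge i}\,X[i,j]\,(g^{-1})_{\le j}$, where $g_{\ge i}$ and $(g^{-1})_{\le j}$ are the invertible diagonal blocks on the indices $\ge i$ and $\le j$. By Lemma~\ref{lem:chart}(c), the rank of $X[i,j]$ is therefore constant on $Z_\sigma$, equal to the rank of $X_{\mu(\sigma)}[i,j]$, which is the number $\nu_\sigma(i,j)$ of arcs $(p,q)\in\mu(\sigma)$ with $i\le p$ and $q\le j$. These numbers determine $\mu(\sigma)$: for $p<q$, the integer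
\[
\nu_\sigma(p,q)-\nu_\sigma(p+1,q)-\nu_\sigma(p,q-1)+\nu_\sigma(p+1,q-1)
\]
is $1$ if $(p,q)\in\mu(\sigma)$ and $0$ otherwise. Now suppose $\mathfrak{q}_\sigma=\mathfrak{q}_\rho$. A minor $f\in A_n$ of $R[i,j]$ need not be a cocycle, but $f^2$ is one, and it has the same zeros. By Lemma~\ref{lem:chart}(b), $f$ vanishes on $Z_\sigma$ if and only if it vanishes on $Z_\rho$. Since $\nu_\sigma(i,j)$ is the largest size of a minor of $R[i,j]$ that does not vanish identically on $Z_\sigma$, and likewise for $\rho$, we get $\nu_\sigma=\nu_\rho$ and $\mu(\sigma)=\mu(\rho)$.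
\end{proof}

\section{Block triangular quotients need not be reduced}\label{sec:block}

Partition $\{0,\dots,n\}$ into consecutive blocks. The ideal of $A_n$ generated by the $R_{ab}$ with $a,b$ in the same block is stable under $d$, since a block containing $a$ and $b$ contains every $c$ between them. The quotient is the polynomial ring on a generic strictly block upper triangular matrix, again with $dR=R^2$; it is the quotient attached to the parabolic subgroup of invertible block upper triangular matrices. The algebras $A^{(i)}$ of Section~\ref{sec:killed} are of this kind. Theorem~\ref{thm:reduced} does not extend to all such quotients.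

Take the blocks $\{0,1\},\{2\},\{3,4\}$, so the quotient is $Q=A_4/(R_{01},R_{34})$. Here $dR_{aj}=R_{a2}R_{2j}$ for $a\in\{0,1\}$, $j\in\{3,4\}$, and $R_{02},R_{12},R_{23},R_{24}$ are cocycles. Let
\[
w=R_{23}R_{14}+R_{24}R_{13},\qquad z=R_{02}w .
\]
Then $dw=R_{23}R_{12}R_{24}+R_{24}R_{12}R_{23}=0$, so $w$ and $z$ are cocycles, and
\[
z^2=R_{02}^2R_{23}^2R_{14}^2+R_{02}^2R_{24}^2R_{13}^2=d\big(R_{03}R_{02}R_{23}R_{14}^2+R_{04}R_{02}R_{24}R_{13}^2\big).
\]
To see that $z$ is not a boundary, give $R_{ab}$ the weight $\varepsilon_a-\varepsilon_b\in\mathbb{Z}^5$. The differential preserves weight and raises polynomial degree by one. The weight of $z$ is $\varepsilon_0+\varepsilon_1-\varepsilon_3-\varepsilon_4$, and the only monomials of degree $2$ with this weight are $R_{03}R_{14}$ and $R_{04}R_{13}$. Their boundaries are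
\[
R_{02}R_{23}R_{14}+R_{03}R_{12}R_{24}\qquad\text{and}\qquad R_{02}R_{24}R_{13}+R_{04}R_{12}R_{23}.
\]
The four monomials are distinct, and $z$ is the sum of the first monomial of each boundary, so no $\mathbb{F}_2$-combination of the two boundaries equals $z$. Hence $[z]\ne0$ and $[z]^2=0$ in $H(Q)$.

The example shows that the analogue of Theorem~\ref{thm:input} is not automatic either. In $Q$,
\begin{align*}
d(R_{02}R_{03}R_{14})&=R_{02}^2R_{23}R_{14}+R_{02}R_{03}R_{12}R_{24},\\
d(R_{02}R_{04}R_{13})&=R_{02}^2R_{24}R_{13}+R_{02}R_{04}R_{12}R_{23},\\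
d(R_{12}R_{03}R_{04})&=R_{02}R_{04}R_{12}R_{23}+R_{02}R_{03}R_{12}R_{24},
\end{align*}
and the sum of the right-hand sides is $R_{02}^2w$. So $[R_{02}][w]\neq0$ while $[R_{02}]^2[w]=0$.

\begin{thebibliography}{1}

\bibitem{iwoat}
\emph{IWOAT 2025 @SUSTech March 3, 2025 Let ${\mathcal A}$ Be The Steenrod Algebra At The Prime 2. Adams Spectral Sequence:},
\texttt{https://iwoat.github.io/2025/slides/Lin.pdf}

\end{thebibliography}
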